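\title{Countable compactness is not preserved by $\ell_p$-equivalence}

\begin{abstract}
We construct in ZFC locally compact spaces $X$ and $Y$ such that $C_p(X)$ and $C_p(Y)$ are linearly homeomorphic, every infinite subset of $X$ contains an infinite subset with compact closure, and $Y$ contains an infinite closed discrete subset. Thus countable compactness is not preserved by $\ell_p$-equivalence. We also prove that $\kappa$-boundedness and the property of being a countable union of closed countably compact subspaces are preserved, and that countable compactness itself passes from $X$ to $Y$ when the supports of the linear homeomorphism have uniformly bounded size.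
\end{abstract}

\section{Introduction}

All spaces are Tychonov: they are Hausdorff, and for every closed set $F$ and point $x\notin F$ there is a continuous function with values in $[0,1]$ that equals $1$ at $x$ and $0$ on $F$. For a space $X$, let $C(X)$ be the vector space of continuous real-valued functions on $X$, and let $C_p(X)$ be $C(X)$ with the topology of pointwise convergence, that is, the topology inherited from the product $\mathbb R^X$. Spaces $X$ and $Y$ are \emph{$\ell_p$-equivalent} if $C_p(X)$ and $C_p(Y)$ are linearly homeomorphic, written $C_p(X)\cong C_p(Y)$. A topological property is \emph{preserved by $\ell_p$-equivalence} if, of two $\ell_p$-equivalent spaces, either both have it or neither does.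

The relation is strictly coarser than homeomorphism. Let $S=\{0\}\cup\{1/n:n\ge1\}$, and let $c_0$ be the space of null sequences with the pointwise topology. The map $f\mapsto\bigl((f(1/n)-f(0))_n,\,f(0)\bigr)$ gives $C_p(S)\cong c_0\times\mathbb R$. Reindexing gives $c_0\times\mathbb R\cong c_0\cong c_0\times c_0$, so one convergent sequence is $\ell_p$-equivalent to the topological sum of two.

Still, the pointwise topology remembers points. Let $\varphi\colon C_p(X)\to C_p(Y)$ be a linear homeomorphism. For $y\in Y$ the functional $f\mapsto\varphi(f)(y)$ has a unique expression $\sum_{j=1}^k c_jf(x_j)$ with distinct points $x_j\in X$ and nonzero coefficients $c_j$ (Lemma~\ref{lem:functional}). The finite set $\operatorname{supp}y=\{x_1,\dots,x_k\}$ is the \emph{support} of $y$. Each point of $Y$ is thus a finite linear combination of points of $X$, and conversely, and one expects compactness properties to travel along supports.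

We recall the properties in question. A space is \emph{countably compact} if every countable open cover has a finite subcover, and \emph{pseudocompact} if every continuous real-valued function on it is bounded. It is \emph{totally countably compact} if every infinite subset contains an infinite subset with compact closure. For an infinite cardinal $\kappa$, it is \emph{$\kappa$-bounded} if every subset of size at most $\kappa$ has compact closure. For a space $X$ one has (see Section~\ref{sec:prelim})
\begin{equation}\label{eq:chain}
\begin{split}
X\text{ compact}&\Rightarrow X\ \omega\text{-bounded}\Rightarrow X\text{ totally countably compact}\\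
&\Rightarrow X^\omega\text{ countably compact}\Rightarrow X\text{ countably compact}\Rightarrow X\text{ pseudocompact.}
\end{split}
\end{equation}
By results of Arhangel'ski\u{\i}, pseudocompactness, compactness and $\sigma$-compactness are preserved by $\ell_p$-equivalence. A normal pseudocompact space is countably compact: otherwise it contains an infinite closed discrete set $\{d_n:n\ge1\}$, and the function $d_n\mapsto n$ extends by Tietze's theorem to an unbounded continuous function. Hence countable compactness is preserved within the class of normal spaces. The general case is posed as an open question in \cite{cwi}.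

\medskip
\noindent\textbf{Problem.} \emph{Let $X$ and $Y$ be Tychonov spaces with $C_p(X)\cong C_p(Y)$. Is $X$ countably compact if and only if $Y$ is?}
\medskip

Both ends of the chain \eqref{eq:chain} are preserved, so a positive answer is the natural guess. The answer is negative.

\begin{theorem}\label{thm:main}
There are $\ell_p$-equivalent locally compact Hausdorff spaces $X$ and $Y$ such that $X$ is totally countably compact, so that $X$ and $X^\omega$ are countably compact, while $Y$ contains an infinite closed discrete subset and so is not countably compact.
\end{theorem}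

The construction is in ZFC. Two positive results show what any counterexample must look like.

\begin{theorem}\label{thm:union}
\begin{itemize}
\item[(a)] The property of being a countable union of closed countably compact subspaces is preserved by $\ell_p$-equivalence.
\item[(b)] Let $X$ be countably compact and let $\varphi\colon C_p(X)\to C_p(Y)$ be a linear homeomorphism. For every $k$ the set $\{y\in Y:|\operatorname{supp}y|\le k\}$ is closed and countably compact. Consequently, if the supports have uniformly bounded size, then $Y$ is countably compact; and in general the support sizes tend to infinity along every infinite closed discrete set $D\subset Y$, in the sense that for each $k$ only finitely many $y\in D$ satisfy $|\operatorname{supp}y|\le k$.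
\item[(c)] In \textup{(b)} the sizes may tend to infinity arbitrarily slowly: for every real sequence $t_n\to\infty$, the spaces of Theorem~\ref{thm:main} and $\varphi$ can be chosen so that $Y$ has a closed discrete subset $\{y_n:n\ge1\}$ of distinct points with $|\operatorname{supp}y_n|\le t_n$ for all large $n$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:bounded}
For every infinite cardinal $\kappa$, $\kappa$-boundedness is preserved by $\ell_p$-equivalence. In particular, a space that is $\ell_p$-equivalent to an $\omega$-bounded space is $\omega$-bounded, hence countably compact.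
\end{theorem}

In the last sentence, ``$\omega$-bounded'' cannot be weakened to ``totally countably compact'' or to ``$X^\omega$ is countably compact'': the space $X$ of Theorem~\ref{thm:main} has the third, fourth and fifth properties in \eqref{eq:chain}, and $Y$ has none of them.

Sections~\ref{sec:planks}--\ref{sec:proof1} construct the example. Section~\ref{sec:planks} reduces Theorem~\ref{thm:main} to finding a compact space $K$ with two competing properties, Section~\ref{sec:trials} works out two small choices of $K$ that each have only one of them, and Section~\ref{sec:K} builds a space with both. Sections~\ref{sec:supports}--\ref{sec:kappa} prove Theorems~\ref{thm:union} and~\ref{thm:bounded}.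

\section{Preliminaries}\label{sec:prelim}

Throughout, $\mathbb N=\{1,2,\dots\}$, ``almost all'' means ``all but finitely many'', $1_b$ is the indicator function of a set $b$, and $\|f\|$ is the supremum norm of a bounded function $f$.

\subsection*{Countable compactness}
A point $x$ is a \emph{cluster point} of a sequence $(x_n)$ if every neighborhood of $x$ contains $x_n$ for infinitely many $n$. For a Hausdorff space the following are equivalent: it is countably compact; every sequence has a cluster point; every infinite subset has an accumulation point; there is no infinite closed discrete subset. Closed subspaces, continuous images and finite unions of countably compact spaces are countably compact. A countably compact subset of $\mathbb R$ is bounded, which gives the last implication in \eqref{eq:chain}. The first two hold by definition, and the fourth holds because $X$ is a continuous image of $X^\omega$. The third is the following lemma.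

\begin{lemma}\label{lem:power}
If $X$ is totally countably compact, then $X^\omega$ is countably compact.
\end{lemma}

\begin{proof}
Every sequence in $X$ has a subsequence lying in a compact set: if its range is finite take the range, and otherwise take the terms lying in an infinite subset of the range with compact closure. Let $(z_j)$ be a sequence in $X^\omega$ with coordinates $z_j(k)$. Choose recursively infinite sets $A_1\supset A_2\supset\cdots$ of indices and compact sets $P_k'\subset X$ with $z_j(k)\in P'_k$ for $j\in A_k$. Choose $j_1<j_2<\cdots$ with $j_l\in A_l$, and put $P_k=P_k'\cup\{z_{j_l}(k):l<k\}$. The subsequence $(z_{j_l})_l$ lies in the compact set $\prod_kP_k$, so it has a cluster point.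
\end{proof}

\subsection*{Functionals on $C_p(X)$}
A finitely supported signed measure on $X$ is a sum $\mu=\sum_{j=1}^kc_j\delta_{x_j}$ with distinct $x_j\in X$ and $c_j\ne0$. We write $\operatorname{supp}\mu=\{x_1,\dots,x_k\}$, $\mu(\{x_j\})=c_j$, $\mu(f)=\sum_jc_jf(x_j)$, $|\mu|=\sum_j|c_j|\delta_{x_j}$ and $\|\mu\|=\sum_j|c_j|$.

\begin{lemma}\label{lem:functional}
Every continuous linear functional on $C_p(X)$ is $f\mapsto\mu(f)$ for a unique finitely supported measure $\mu$. Moreover $\|\mu\|=\sup\{|\mu(f)|:f\in C(X),\ \|f\|\le1\}$.
\end{lemma}

\begin{proof}
Let $\lambda$ be such a functional. There are $x_1,\dots,x_k$ and $\delta>0$ such that $|\lambda(f)|<1$ whenever $|f(x_j)|<\delta$ for all $j$. If $f$ vanishes at all $x_j$, this applies to every multiple of $f$, so $\lambda(f)=0$. A linear functional that vanishes on the common kernel of finitely many functionals is a linear combination of them. Given $\mu=\sum_jc_j\delta_{x_j}$, choose pairwise disjoint open sets $O_j\ni x_j$ and continuous $f_j\colon X\to[0,1]$ with $f_j(x_j)=1$ and $f_j=0$ off $O_j$. Then $\mu(f_j)=c_j$, so only $\mu=0$ represents the zero functional, which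 gives uniqueness. The function $f=\sum_j\operatorname{sign}(c_j)f_j$ has $\|f\|\le1$ and $\mu(f)=\|\mu\|$.
\end{proof}

Since $C_p(Y)$ carries the product topology, a linear map $T\colon C_p(X)\to C_p(Y)$ is continuous if and only if each coordinate $f\mapsto T(f)(y)$ is a finite linear combination of point evaluations.

\subsection*{Splitting}
For $A\subset Z$ let $C_p(Z;A)$ be the subspace of functions in $C_p(Z)$ that vanish on $A$. An \emph{extension operator} for $A\subset Z$ is a continuous linear map $e\colon C_p(A)\to C_p(Z)$ with $e(f_1)|_A=f_1$ for all $f_1$.

\begin{lemma}\label{lem:split}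
If $e$ is an extension operator for $A\subset Z$, then $C_p(Z)\cong C_p(A)\times C_p(Z;A)$.
\end{lemma}

\begin{proof}
The maps $f\mapsto(f|_A,\,f-e(f|_A))$ and $(f_1,r)\mapsto e(f_1)+r$ are linear, continuous and inverse to each other.
\end{proof}

A retraction $\rho\colon Z\to A$ gives the extension operator $f_1\mapsto f_1\circ\rho$. For a single point $a\in Z$ this yields $C_p(Z)\cong\mathbb R\times C_p(Z;a)$. We also use $C_p(Z_1\oplus Z_2)\cong C_p(Z_1)\times C_p(Z_2)$ for topological sums.

\section{Planks}\label{sec:planks}

By Arhangel'ski\u{\i}'s theorem the space $Y$ that we seek must be pseudocompact and yet contain an infinite closed discrete set $D$. So $D$ has no limit points in $Y$, but continuous functions must behave on $D$ as if it had. The ordinal $\omega_1$ produces this effect.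

Let $\omega_1$ be the first uncountable ordinal, identified with $[0,\omega_1)$, and let $\Gamma=[0,\omega_1]$ carry the order topology. Then $\Gamma$ is compact Hausdorff; for $\gamma<\omega_1$ the interval $[0,\gamma]$ is compact and clopen; every countable subset of $\omega_1$ has its supremum in $\omega_1$; and an increasing sequence converges to its supremum.

\begin{lemma}\label{lem:slice}
Let $E$ be compact, $T$ a space and $F\colon E\times T\to\mathbb R$ continuous. Then $t\mapsto F(\cdot,t)$ is continuous from $T$ to $(C(E),\|\cdot\|)$.
\end{lemma}

\begin{proof}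
Fix $t_0$ and $\varepsilon>0$. The open set $\{(k,t):|F(k,t)-F(k,t_0)|<\varepsilon\}$ contains $E\times\{t_0\}$, so by compactness of $E$ it contains $E\times U$ for a neighborhood $U$ of $t_0$.
\end{proof}

For a compact Hausdorff space $E$ and a closed set $Q\subset E$ define the \emph{plank}
\[
P(E,Q)=(E\times\Gamma)\setminus(Q\times\{\omega_1\}).
\]
It is a dense open subspace of the compact Hausdorff space $E\times\Gamma$, hence locally compact and Tychonov.

\begin{lemma}\label{lem:plank}
Every $f\in C(P(E,Q))$ extends to a continuous function on $E\times\Gamma$.
\end{lemma}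

\begin{proof}
By Lemma~\ref{lem:slice}, $H(\gamma)=f(\cdot,\gamma)$ is a continuous map $\omega_1\to C(E)$. We show that it is eventually constant. For each $m$ there is $\gamma_m<\omega_1$ with $\|H(\alpha)-H(\beta)\|\le1/m$ for all $\alpha,\beta\ge\gamma_m$. Otherwise one chooses recursively $\alpha_1<\beta_1<\alpha_2<\beta_2<\cdots$ with $\|H(\alpha_j)-H(\beta_j)\|>1/m$; both sequences converge to the same $\sigma<\omega_1$, which contradicts the continuity of $H$ at $\sigma$. Thus $H$ is constant on $[\gamma_0,\omega_1)$, where $\gamma_0=\sup_m\gamma_m<\omega_1$.

Put $F=f$ on $E\times\omega_1$ and $F(k,\omega_1)=f(k,\gamma_0)$. On the clopen set $E\times[0,\gamma_0]$ we have $F=f$, and on its complement $F(k,\gamma)=f(k,\gamma_0)$, so $F$ is continuous. For $k\notin Q$ the continuous functions $f(k,\cdot)$ and $F(k,\cdot)$ on $\Gamma$ agree on the dense set $\omega_1$, hence at $\omega_1$.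
\end{proof}

So the plank has the same continuous functions as $E\times\Gamma$, but its pointwise topology does not see the deleted points.

\subsection*{The setting}
Let $K$ be a compact Hausdorff space that contains $\mathbb N$ as a set of isolated points. Put
\[
L=K\setminus\mathbb N,\qquad Q=\overline{\mathbb N}\setminus\mathbb N,\qquad G=K\setminus\overline{\mathbb N}.
\]
The set $L$ is closed because $\mathbb N$ is open; $Q=\overline{\mathbb N}\cap L$ is closed, and nonempty because $\mathbb N$ is not compact; $G$ is open. We have disjoint decompositions $K=G\cup Q\cup\mathbb N$ and $L=G\cup Q$. Define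
\[
Y_0=P(K,Q),\qquad X_0=P(L,Q),
\]
so that $Y_0$ is the disjoint union of the closed set $X_0$ and the open set $\mathbb N\times\Gamma$; see Figure~\ref{fig:plank}. Let $V=(\mathbb N\times\Gamma)\cup\{\infty\}$ be the one-point compactification of $\mathbb N\times\Gamma$, with $\mathbb N$ discrete, and put
\[
X=X_0\oplus V,\qquad Y=Y_0\oplus\{*\}.
\]
Both spaces are locally compact Hausdorff. They have almost the same points; the difference is that the columns $\{n\}\times\Gamma$ are attached to $X_0$ in $Y$, and are detached and made to converge to $\infty$ in $X$.

\begin{figure}[ht]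
\centering
\begin{tikzpicture}
\fill[gray!20] (0,0) rectangle (5,3);
\draw (0,3) -- (0,0) -- (5,0);
\draw[very thick] (0,3) -- (4,3);
\draw[dashed] (4,3) -- (5,3);
\draw[dotted] (4,0) -- (4,3);
\foreach \x in {5.25,5.55,6.0,6.7,7.7} {\draw (\x,0) -- (\x,3); \fill (\x,3) circle (1.6pt);}
\foreach \x in {1.3,1.6,1.9,2.2,2.5} {\fill (\x,1.2) circle (1.4pt);}
\fill (6.7,1.2) circle (1.6pt) node[right] {$(n,\gamma)$};
\draw[->] (2.3,1.35) to[bend left=20] (6.6,1.3);
\node at (1.9,0.85) {$I_n\times\{\gamma\}$};
\node at (2,-0.3) {$G$}; \node at (4.5,-0.3) {$Q$}; \node at (6.4,-0.3) {$\mathbb N$};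
\node[left] at (0,0) {$0$}; \node[left] at (0,1.2) {$\gamma$}; \node[left] at (0,3) {$\omega_1$};
\node at (4.5,3.3) {deleted}; \node at (6.4,3.3) {$D$};
\end{tikzpicture}
\caption{The plank $Y_0=(K\times\Gamma)\setminus(Q\times\{\omega_1\})$, with $K=G\cup Q\cup\mathbb N$ horizontal and $\Gamma=[0,\omega_1]$ vertical. The shaded part is the closed subspace $X_0$. The set $D=\mathbb N\times\{\omega_1\}$ accumulates only at deleted points. A function on $X_0$ is extended to $(n,\gamma)$ by averaging it over the finite set $I_n\times\{\gamma\}$.}
\label{fig:plank}
\end{figure}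

\begin{lemma}\label{lem:setting}
\begin{itemize}
\item[(a)] $D=\mathbb N\times\{\omega_1\}$ is an infinite closed discrete subset of $Y$.
\item[(b)] If $G$ is totally countably compact, then so is $X$.
\item[(c)] A function $r\colon Y_0\to\mathbb R$ that vanishes on $X_0$ is continuous if and only if it is continuous on each column $\{n\}\times\Gamma$ and $\sup_\gamma|r(n,\gamma)|\to0$ as $n\to\infty$. Consequently $C_p(Y_0;X_0)\cong C_p(V;\infty)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The open set $\{n\}\times\Gamma$ meets $D$ in one point, so $D$ is discrete. The closure of $D$ in $K\times\Gamma$ is $(\mathbb N\cup Q)\times\{\omega_1\}$, which meets $Y_0$ in $D$.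

(b) It suffices to show that every infinite $S\subset X$ contains an infinite subset lying in a compact subset of $X$. If $S\cap V$ is infinite, use the compact set $V$. If infinitely many points of $S\cap X_0$ have second coordinate below $\omega_1$, then a countably infinite set of them lies in $L\times[0,\gamma]$ for some $\gamma<\omega_1$, and this is a compact subset of $X_0$. Otherwise infinitely many points of $S$ lie in the top row of $X_0$, which is $G\times\{\omega_1\}$, a copy of $G$.

(c) Let $r$ be continuous, and let $F$ be its extension to $K\times\Gamma$ given by Lemma~\ref{lem:plank}. Since $X_0$ is dense in $L\times\Gamma$, the function $F$ vanishes on $L\times\Gamma$. So for $\varepsilon>0$ the compact set $\{|F|\ge\varepsilon\}$ is covered by the open columns, hence by finitely many of them. This is the stated condition. Conversely, assume the condition. Then $r$ is continuous on the open set $\mathbb N\times\Gamma$. Given $\varepsilon>0$, there is a finite $M\subset\mathbb N$ with $|r|<\varepsilon$ on $Y_0\setminus(M\times\Gamma)$, and this set is open and contains $X_0$; so $r$ is continuous at each point of $X_0$.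

The sets $V\setminus(M\times\Gamma)$ with $M$ finite form a neighborhood base at $\infty$, because a compact subset of $\mathbb N\times\Gamma$ meets finitely many columns. Hence the same condition describes the continuous functions on $V$ that vanish at $\infty$. Both spaces are therefore the same space of functions on $\mathbb N\times\Gamma$, with the pointwise topology.
\end{proof}

Suppose now that there is an extension operator for $X_0\subset Y_0$. Lemmas~\ref{lem:split} and~\ref{lem:setting}(c) give
\begin{equation}\label{eq:iso}
C_p(Y)\cong C_p(Y_0)\times\mathbb R\cong C_p(X_0)\times C_p(V;\infty)\times\mathbb R\cong C_p(X_0)\times C_p(V)\cong C_p(X).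
\end{equation}
The point $*$ only supplies the factor $\mathbb R$. Theorem~\ref{thm:main} is thus reduced to finding $K$ such that
\begin{itemize}
\item[(A)] $G$ is totally countably compact, and
\item[(B)] there is an extension operator for $X_0\subset Y_0$.
\end{itemize}

The factor $\Gamma$ cannot be dropped. The top row $K\setminus Q$ alone is the topological sum $G\oplus\mathbb N$, which is not pseudocompact, and the values of a continuous function on $\mathbb N$ have no relation to its values on $G$.

\section{Two trials and an averaging operator}\label{sec:trials}

\begin{example}[(A) without (B)]\label{ex:plank}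
Let $K=\mathbb N\cup\{q\}$ be a convergent sequence. Then $Q=\{q\}$ and $G=\emptyset$, so (A) holds, and $X_0=\{q\}\times\omega_1$. Suppose that $e$ is an extension operator. Each functional $f_1\mapsto e(f_1)(n,\omega_1)$ involves finitely many points of $X_0$, so all the points involved, for all $n$, lie in $\{q\}\times[0,\delta]$ for some $\delta<\omega_1$. Let $f_1$ be the indicator function of the clopen set $\{q\}\times(\delta,\omega_1)$, and let $F$ be the extension of $e(f_1)$ to $K\times\Gamma$. Then $F(n,\omega_1)=0$ for all $n$, so $F(q,\omega_1)=0$; but $F(q,\gamma)=1$ for $\delta<\gamma<\omega_1$, so $F(q,\omega_1)=1$. Hence (B) fails.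
\end{example}

Countably many points below the top row cannot predict the values near the deleted corner. This suggests placing in the top row of $X_0$, that is in $G$, points from which the values on $D$ can be read.

\begin{example}[(B) without (A)]\label{ex:twins}
Give each $n$ a twin $i_n$, put $I=\{i_n:n\in\mathbb N\}$, and let $K=\mathbb N\cup I\cup\{q\}$ be the one-point compactification of the discrete set $\mathbb N\cup I$. Then $Q=\{q\}$, $G=I$ and $L=I\cup\{q\}$. The map $\rho\colon K\to L$ with $\rho(n)=i_n$ and $\rho|_L=\mathrm{id}$ is continuous, and $\rho^{-1}(q)=\{q\}$, so $\rho\times\mathrm{id}$ retracts $Y_0$ onto $X_0$. Thus (B) holds, with $e(f_1)(n,\gamma)=f_1(i_n,\gamma)$. But $G$ is infinite and discrete, so (A) fails: the closed discrete set $D$ has been traded for the closed discrete set $I\times\{\omega_1\}$ in $X_0$.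
\end{example}

Enlarging $K$ does not rescue the twins. In the general setting, suppose that $i_n\in G$ and $h(n)-h(i_n)\to0$ for all $h\in C(K)$. If $x\in G$, take $h\in C(K)$ with $h(x)=1$ and $h=0$ on $\overline{\mathbb N}$. Then $h(i_n)\to0$, so $x$ is not a cluster point of $(i_n)$. Hence $G$ is not countably compact.

An extension operator need not come from a retraction, however. Replace the twin $i_n$ by a finite set $I_n\subset G$ and the value at $i_n$ by the average
\[
a_n(h)=\frac1{|I_n|}\sum_{i\in I_n}h(i).
\]
If $h=0$ on $\mathbb N$, the requirement $h(n)-a_n(h)\to0$ now tolerates $h=1$ at one point of each $I_n$, provided that $|I_n|\to\infty$. No single point of $I_n$ matters, so a sequence with one point from each $I_n$ is free to cluster inside $G$. We first check that averages give (B).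

\begin{proposition}\label{prop:average}
In the setting of Section~\ref{sec:planks}, let $I_n\subset G$ be nonempty finite sets such that
\begin{equation}\label{eq:avg}
h(n)-a_n(h)\to0\qquad\text{for every }h\in C(K).
\end{equation}
Then an extension operator for $X_0\subset Y_0$ is given by
\[
e(f_1)=f_1\ \text{ on }X_0,\qquad e(f_1)(n,\gamma)=\frac1{|I_n|}\sum_{i\in I_n}f_1(i,\gamma).
\]
\end{proposition}

\begin{proof}
The formula makes sense also for $\gamma=\omega_1$, because $I_n\subset G$ gives $I_n\times\Gamma\subset X_0$. The map $e$ is linear, and each coordinate of $e(f_1)$ is a finite linear combination of values of $f_1$. It remains to show that the function $e(f_1)$ is continuous on $Y_0$. We compare it with an arbitrary continuous extension. Extend $f_1$ to $L\times\Gamma$ by Lemma~\ref{lem:plank}, and then to $F\in C(K\times\Gamma)$ by Tietze's theorem, $L\times\Gamma$ being closed in the compact space $K\times\Gamma$. The function $r=e(f_1)-F|_{Y_0}$ vanishes on $X_0$, and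
\[
r(n,\gamma)=-\lambda_n\bigl(F(\cdot,\gamma)\bigr),\qquad\text{where }\lambda_n(h)=h(n)-a_n(h).
\]
On each column $r$ is a finite combination of the continuous functions $F(k,\cdot)$. By \eqref{eq:avg}, $r(n,\gamma)\to0$ for each $\gamma$; we need this uniformly in $\gamma$. By Lemma~\ref{lem:slice} the set $\mathcal K=\{F(\cdot,\gamma):\gamma\in\Gamma\}$ is norm compact. Given $\varepsilon>0$, choose $h_1,\dots,h_s\in\mathcal K$ such that every $h\in\mathcal K$ is within $\varepsilon$ of some $h_j$. For large $n$ we have $|\lambda_n(h_j)|<\varepsilon$ for all $j$, and since $|\lambda_n(h-h_j)|\le2\|h-h_j\|$, we get $|\lambda_n(h)|<3\varepsilon$ for all $h\in\mathcal K$. So $\sup_\gamma|r(n,\gamma)|\to0$. By Lemma~\ref{lem:setting}(c), $r$ is continuous, and so is $e(f_1)=F|_{Y_0}+r$.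
\end{proof}

\section{The compact space $K$}\label{sec:K}

Let $I_n$ $(n\in\mathbb N)$ be pairwise disjoint nonempty finite sets, disjoint from $\mathbb N$, with $|I_n|\to\infty$. Put $I=\bigcup_nI_n$ and $W=I\cup\mathbb N$. We obtain $K$ as a compactification of the discrete set $W$ by prescribing which bounded functions extend. We want many such functions, to separate subsets of $I$ from $\mathbb N$, and all of them must satisfy \eqref{eq:avg}. The functions satisfying \eqref{eq:avg} need not form an algebra: if all $|I_n|$ are even, and $f$ is $0$ on $\mathbb N$ and equals $1$ on one half of each $I_n$ and $-1$ on the other half, then $f(n)-a_n(f)=0$ but $f^2(n)-a_n(f^2)=-1$. So we put the absolute value inside the average. For bounded $f\colon W\to\mathbb R$ let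
\[
d_n(f)=\frac1{|I_n|}\sum_{i\in I_n}|f(i)-f(n)|,\qquad\mathcal A=\{f\in\ell_\infty(W):d_n(f)\to0\}.
\]
If $p_n(\varepsilon)$ is the proportion of $i\in I_n$ with $|f(i)-f(n)|>\varepsilon$, then $\varepsilon p_n(\varepsilon)\le d_n(f)\le\varepsilon+2\|f\|p_n(\varepsilon)$. So $f\in\mathcal A$ means that, for large $n$, $f$ is close to $f(n)$ at most points of $I_n$.

Each $d_n$ is a seminorm with $d_n(f)\le2\|f\|$, and the identity $f(i)g(i)-f(n)g(n)=f(i)(g(i)-g(n))+g(n)(f(i)-f(n))$ gives $d_n(fg)\le\|f\|d_n(g)+\|g\|d_n(f)$. Hence $\mathcal A$ is a subalgebra of $\ell_\infty(W)$, and it is uniformly closed because $d_n(f)\le d_n(f')+2\|f-f'\|$. It contains the constants, and it contains $1_{\{w\}}$ for $w\in W$, since $d_n(1_{\{w\}})=0$ for all $n$ but one.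

\begin{lemma}\label{lem:K}
There is a compact Hausdorff space $K$ containing $W$ as a dense set of isolated points such that $\{h|_W:h\in C(K)\}=\mathcal A$.
\end{lemma}

\begin{proof}
The evaluation map $w\mapsto(f(w))_{f\in\mathcal A}$ from $W$ to $\mathbb R^{\mathcal A}$ is injective, because $1_{\{w\}}\in\mathcal A$. Identify $W$ with its image and let $K$ be the closure, a closed subset of the compact set $\prod_f[-\|f\|,\|f\|]$. For $f\in\mathcal A$ the $f$-th coordinate is a function $\hat f\in C(K)$ extending $f$. Since $W$ is dense,
\begin{equation}\label{eq:dense}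
U\subset\overline{U\cap W}\qquad\text{for every open }U\subset K.
\end{equation}
For $f=1_{\{w\}}$ and $U=\{\hat f>1/2\}$ this gives $U=\{w\}$, so $w$ is isolated. By density, $f\mapsto\hat f$ is an isometric algebra homomorphism, so its image is a closed subalgebra of $C(K)$. The image contains the constants and separates the points of $K$, which are determined by their coordinates. By the Stone--Weierstrass theorem it is $C(K)$.
\end{proof}

This $K$ fits the setting of Section~\ref{sec:planks}. The points of $I$ are isolated, so $I\subset G$, and \eqref{eq:avg} holds because $|h(n)-a_n(h)|\le d_n(h)$. Thus (B) holds. For (A), the compact subsets of $G$ are controlled by the sets of vanishing proportion,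
\[
\mathcal Z=\{b\subset I:|b\cap I_n|/|I_n|\to0\},
\]
a family closed under finite unions.

\begin{lemma}\label{lem:Z}
\begin{itemize}
\item[(a)] If $b\in\mathcal Z$, then $\overline b$ is a compact subset of $G$.
\item[(b)] Every $x\in G$ lies in $\overline b$ for some $b\in\mathcal Z$.
\item[(c)] If $b_1,b_2,\dots\in\mathcal Z$, there is $b\in\mathcal Z$ such that $b_k\setminus b$ is finite for every $k$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $d_n(1_b)=|b\cap I_n|/|I_n|\to0$, so $1_b$ extends to $h\in C(K)$. Then $h=1$ on $\overline b$ and $h=0$ on $\overline{\mathbb N}$, so the compact set $\overline b$ lies in $G$.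

(b) Take $h\in C(K)$ with $h(x)=1$ and $h=0$ on $\overline{\mathbb N}$. Let $U=\{h>1/2\}$ and $b=U\cap W$, a subset of $I$. Since $h(n)=0$, we have $|b\cap I_n|/|I_n|\le2d_n(h)\to0$, so $b\in\mathcal Z$. By \eqref{eq:dense}, $x\in U\subset\overline b$.

(c) Choose $n_1<n_2<\cdots$ with $|(b_1\cup\dots\cup b_k)\cap I_n|<|I_n|/k$ for all $n\ge n_k$, and put $b=\bigcup_k\bigl(b_k\setminus\bigcup_{n<n_k}I_n\bigr)$. Then $b_k\setminus b\subset\bigcup_{n<n_k}I_n$ is finite. If $n_k\le n<n_{k+1}$, then $I_n$ has been removed from $b_j$ for all $j>k$, so $b\cap I_n\subset b_1\cup\dots\cup b_k$ and $|b\cap I_n|<|I_n|/k$. Thus $b\in\mathcal Z$.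
\end{proof}

\begin{proposition}\label{prop:G}
The space $G$ is totally countably compact.
\end{proposition}

\begin{proof}
Let $S\subset G$ be infinite. By Lemma~\ref{lem:Z}(a) it suffices to find $b\in\mathcal Z$ with $S\cap\overline b$ infinite.

Suppose that $S\cap I$ is infinite. Since the $I_n$ are finite, $S$ meets infinitely many of them, so there is an infinite $b\subset S\cap I$ with $|b\cap I_n|\le1$ for all $n$. As $|I_n|\to\infty$, we have $b\in\mathcal Z$.

Otherwise there are distinct points $x_k\in S\setminus I$. Choose $b_k\in\mathcal Z$ with $x_k\in\overline{b_k}$ by Lemma~\ref{lem:Z}(b), and $b$ as in Lemma~\ref{lem:Z}(c). Then $\overline{b_k}\subset\overline b\cup(b_k\setminus b)$, because $b_k\setminus b$ is finite and hence closed. Since $x_k\notin I$, we get $x_k\in\overline b$ for all $k$.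
\end{proof}

The hypothesis $|I_n|\to\infty$ is used only in the first case, and it is necessary there. If $|I_n|\le k$ for all $n$ in an infinite set $A$, pick $i_n\in I_n$; then $|h(i_n)-h(n)|\le k\,d_n(h)\to0$ along $A$, and the argument after Example~\ref{ex:twins} shows that $(i_n)_{n\in A}$ has no cluster point in $G$.

\section{Proof of Theorem~\ref{thm:main} and the supports of the example}\label{sec:proof1}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $K$ be as in Lemma~\ref{lem:K}, and let $X$ and $Y$ be the locally compact spaces of Section~\ref{sec:planks}. By Proposition~\ref{prop:average} and \eqref{eq:iso}, $C_p(X)\cong C_p(Y)$. By Proposition~\ref{prop:G} and Lemma~\ref{lem:setting}(b), $X$ is totally countably compact, and Lemma~\ref{lem:power} applies. By Lemma~\ref{lem:setting}(a), $Y$ contains the infinite closed discrete set $D$.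
\end{proof}

By Lemma~\ref{lem:plank} the space $Y$ is pseudocompact, so it is not normal, as the introduction requires.

Unwinding \eqref{eq:iso} gives the linear homeomorphism $\varphi\colon C_p(X)\to C_p(Y)$ explicitly. For $u\in C(X)$ and $g\in C(Y)$, both $\varphi(u)=u$ and $\varphi^{-1}(g)=g$ on $X_0$, while $\varphi(u)(*)=u(\infty)$, $\varphi^{-1}(g)(\infty)=g(*)$, and
\begin{align}
\varphi(u)(n,\gamma)&=u(n,\gamma)-u(\infty)+\frac1{|I_n|}\sum_{i\in I_n}u(i,\gamma),\label{eq:phi}\\
\varphi^{-1}(g)(n,\gamma)&=g(n,\gamma)+g(*)-\frac1{|I_n|}\sum_{i\in I_n}g(i,\gamma).\label{eq:phiinv}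
\end{align}
Here $(n,\gamma)$ denotes a point of $V$ as an argument of $u$ or $\varphi^{-1}(g)$, and a point of $Y_0$ as an argument of $g$ or $\varphi(u)$. Every point of $Y\setminus(\mathbb N\times\Gamma)$ has a one-point support, and
\[
\operatorname{supp}(n,\gamma)=\{(n,\gamma),\infty\}\cup(I_n\times\{\gamma\})\quad\text{has }|I_n|+2\text{ points.}
\]

\begin{proof}[Proof of Theorem~\ref{thm:union}(c)]
The only restriction on the sizes is $|I_n|\to\infty$. Take $|I_n|=\max\{1,\lfloor t_n\rfloor-2\}$ and $y_n=(n,\omega_1)\in D$. Then $|\operatorname{supp}y_n|=\lfloor t_n\rfloor\le t_n$ whenever $t_n\ge3$.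
\end{proof}

\section{How supports vary}\label{sec:supports}

From now on $\varphi\colon C_p(X)\to C_p(Y)$ is an arbitrary linear homeomorphism. By Lemma~\ref{lem:functional} there are finitely supported measures $\mu_y$ on $X$ $(y\in Y)$ and $\nu_x$ on $Y$ $(x\in X)$ with
\[
\varphi(f)(y)=\mu_y(f),\qquad\varphi^{-1}(g)(x)=\nu_x(g),
\]
and $\operatorname{supp}y=\operatorname{supp}\mu_y$. For fixed $g\in C(Y)$ the function $x\mapsto\nu_x(g)$ is $\varphi^{-1}(g)$, so it is continuous. Evaluating $g=\varphi(\varphi^{-1}(g))$ at $y$ gives
\begin{equation}\label{eq:comp}
g(y)=\sum_{x\in\operatorname{supp}\mu_y}\mu_y(\{x\})\,\nu_x(g).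
\end{equation}
No $\nu_x$ is zero, since $\nu_x(\varphi(1))=1$; likewise no $\mu_y$ is zero. The two lemmas below also hold with the roles of $(X,\nu)$ and $(Y,\mu)$ interchanged, by applying them to $\varphi^{-1}$.

\begin{lemma}\label{lem:supp}
\begin{itemize}
\item[(a)] If $O\subset X$ is open, then $O^+=\{y\in Y:\operatorname{supp}\mu_y\cap O\ne\emptyset\}$ is open.
\item[(b)] For closed $F\subset X$, integers $k\ge0$ and reals $c\ge0$, the sets $\{y:\operatorname{supp}\mu_y\subset F\}$, $\{y:|\operatorname{supp}\mu_y|\le k\}$ and $\{y:\|\mu_y\|\le c\}$ are closed.
\item[(c)] If $|\operatorname{supp}\mu_{y_0}|=k$ and $O\supset\operatorname{supp}\mu_{y_0}$ is open, then $y_0$ has a neighborhood $U$ such that $\operatorname{supp}\mu_y\subset O$ for all $y\in U$ with $|\operatorname{supp}\mu_y|=k$.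
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $y_0\in O^+$ and $x\in O\cap\operatorname{supp}\mu_{y_0}$. Take $f\in C(X)$ with $f(x)=1$ and $f=0$ off $O$ and on $\operatorname{supp}\mu_{y_0}\setminus\{x\}$. Then $\varphi(f)(y_0)=\mu_{y_0}(\{x\})\ne0$, and $\varphi(f)(y)=\mu_y(f)=0$ for $y\notin O^+$. So $\{\varphi(f)\ne0\}$ is an open neighborhood of $y_0$ inside $O^+$.

(b) The first set is the complement of $(X\setminus F)^+$. If $\operatorname{supp}\mu_{y_0}$ has at least $k+1$ points, surround $k+1$ of them by pairwise disjoint open sets $O_j$; every $y$ in the neighborhood $\bigcap_jO_j^+$ of $y_0$ has at least $k+1$ points in its support. By Lemma~\ref{lem:functional} the third set is the intersection of the closed sets $\{y:|\varphi(f)(y)|\le c\}$ over $\|f\|\le1$.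

(c) Surround the $k$ points of $\operatorname{supp}\mu_{y_0}$ by pairwise disjoint open sets $O_j\subset O$, and let $U=\bigcap_jO_j^+$. A $k$-point set that meets each of the $k$ disjoint sets $O_j$ lies in their union.
\end{proof}

\begin{lemma}\label{lem:norms}
\begin{itemize}
\item[(a)] If every function in $C(X)$ is bounded on the set $B\subset X$, then $\sup_{x\in B}\|\nu_x\|<\infty$.
\item[(b)] If $X$ is pseudocompact, then $\sup_{x\in X}\|\nu_x\|<\infty$ and $\sup_{y\in Y}\|\mu_y\|<\infty$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $C_b(Y)$ be the Banach space of bounded continuous functions on $Y$. By Lemma~\ref{lem:functional}, $\nu_x$ is a functional on $C_b(Y)$ of norm $\|\nu_x\|$. For $g\in C_b(Y)$ the function $x\mapsto\nu_x(g)$ is continuous, hence bounded on $B$. The uniform boundedness principle, which says that a pointwise bounded family of bounded functionals on a Banach space is norm bounded, gives the claim.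

(b) Apply (a) with $B=X$. By Arhangel'ski\u{\i}'s theorem $Y$ is pseudocompact, so (a) also applies with the roles interchanged.
\end{proof}

Below, $\beta Y$ is the \v{C}ech--Stone compactification; we use only that it is a compact Hausdorff space containing $Y$ as a subspace. For $g\in C(\beta Y)$ we write $\nu_x(g)$ for $\nu_x(g|_Y)$.

\section{Supports of bounded size}\label{sec:boundedsize}

Parts (a) and (b) of Theorem~\ref{thm:union} follow from one statement.

\begin{proposition}\label{prop:Ym}
Let $B\subset X$ be closed and countably compact, and let $m\in\mathbb N$. Then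
\[
Y(B,m)=\{y\in Y:\operatorname{supp}\mu_y\subset B,\ |\operatorname{supp}\mu_y|\le m,\ \|\mu_y\|\le m\}
\]
is closed in $Y$ and countably compact.
\end{proposition}

\begin{proof}
The set is closed by Lemma~\ref{lem:supp}(b); this is the only use of the closedness of $B$. Suppose that it is not countably compact. Then there are distinct points $y_n\in Y(B,m)$ whose set has no accumulation point in $Y(B,m)$, hence none in $Y$.

\emph{Step 1: test functions.} For every finite set $F\subset Y$ there is $h\in C(\beta Y)$ with $0\le h\le1$, $h=0$ on $F$ and $h(y_n)\to1$. Indeed, let $R=\bigcap_k\operatorname{cl}_{\beta Y}\{y_n:n\ge k\}$ be the compact set of cluster points of $(y_n)$ in $\beta Y$. The $y_n$ are distinct and do not accumulate in $Y$, so $R\cap Y=\emptyset$. Choose $h$ with $h=0$ on $F$ and $h=1$ on $R$. If $h(y_n)\not\to1$, then for some $\eta>0$ the compact set $\{h\le1-\eta\}$ contains infinitely many $y_n$, hence a point of $R$, which is absurd.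

\emph{Step 2: the case $m=1$, and the difficulty for $m\ge2$.} Let $\mu_{y_n}=c_n\delta_{x_n}$ with $|c_n|\le1$ and $x_n\in B$. Let $x\in B$ be a cluster point of $(x_n)$, and take $h$ as in Step~1 for $F=\operatorname{supp}\nu_x$. The continuous function $t\mapsto\nu_t(h)$ vanishes at $x$, so $|\nu_{x_n}(h)|<1/2$ for infinitely many $n$. By \eqref{eq:comp}, $h(y_n)=c_n\nu_{x_n}(h)$, which contradicts $h(y_n)\to1$.

For $m=2$, \eqref{eq:comp} has two summands. The argument makes one of them small along a subsequence, and then the other is large. Multiplying $h$ by a second function makes the other summand small, but the first may become large again, because the measures $\nu_x$ are signed. We therefore track a nonnegative quantity, built from the measures $|\nu_x|$, that can only decrease under such multiplications, and show that it can always be decreased by a fixed amount.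

\emph{Step 3: a nearly minimal pair.} By Lemma~\ref{lem:norms}(a), $C=\sup_{x\in B}\|\nu_x\|<\infty$. Call $(g,A)$ \emph{admissible} if $A\subset\mathbb N$ is infinite, $g\in C(\beta Y)$, $0\le g\le1$, and $g(y_n)\to1$ as $n\to\infty$ in $A$. The pair $(1,\mathbb N)$ is admissible, and if $(g,A)$ is admissible then so is $(g,A')$ for every infinite $A'\subset A$. Put
\[
w_n(g)=\sum_{x\in\operatorname{supp}\mu_{y_n}}|\mu_{y_n}(\{x\})|\;|\nu_x|(g)\in[0,mC],\qquad s(g,A)=\limsup_{n\in A}w_n(g),
\]
and let $s^*$ be the infimum of $s$ over all admissible pairs. Let $\varepsilon=1/(8m)$ and fix an admissible $(g,A)$ with $s(g,A)<s^*+\varepsilon$. Then $w_n(g)<s^*+\varepsilon$ for almost all $n\in A$. If $(g',A)$ is also admissible, then $w_n(g')>s^*-\varepsilon$ for almost all $n\in A$; otherwise the set $A'$ of exceptions is infinite and $s(g',A')\le s^*-\varepsilon$. Hence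
\begin{equation}\label{eq:gap}
w_n(g)-w_n(g')<2\varepsilon=\frac1{4m}\qquad\text{for almost all }n\in A.
\end{equation}

\emph{Step 4: decreasing $w_n$.} For almost all $n\in A$ we have $g(y_n)\ge1/2$. The sum \eqref{eq:comp} for $g(y_n)$ has at most $m$ terms, so there is $x_n\in\operatorname{supp}\mu_{y_n}\subset B$ with
\[
|c_n\,\nu_{x_n}(g)|\ge\frac1{2m},\qquad\text{where }c_n=\mu_{y_n}(\{x_n\}),\quad|c_n|\le m.
\]
Let $x\in B$ be a cluster point of $(x_n)_{n\in A}$, and take $h$ as in Step~1 for $F=\operatorname{supp}\nu_x$. Then $(gh,A)$ is admissible, $gh\le g$, and $\nu_x(gh)=0$. By continuity of $t\mapsto\nu_t(gh)$ at $x$, we have $|\nu_{x_n}(gh)|<1/(4m^2)$ for infinitely many $n\in A$. Since $g-gh\ge0$, all terms of $w_n(g)-w_n(gh)=\sum_x|\mu_{y_n}(\{x\})|\,|\nu_x|(g-gh)$ are nonnegative. Keeping only the term at $x_n$, we obtain for these $n$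
\[
w_n(g)-w_n(gh)\ge|c_n|\,|\nu_{x_n}|(g-gh)\ge|c_n\nu_{x_n}(g)|-|c_n|\,|\nu_{x_n}(gh)|\ge\frac1{2m}-\frac m{4m^2}=\frac1{4m}.
\]
This contradicts \eqref{eq:gap} with $g'=gh$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:union}(a),(b)]
(a) Let $X=\bigcup_mX_m$ with $X_m$ closed and countably compact. Replacing $X_m$ by $X_1\cup\dots\cup X_m$, we may assume that the sequence is increasing. For $y\in Y$ the finite set $\operatorname{supp}\mu_y$ lies in $X_m$ for large $m$, so $Y=\bigcup_mY(X_m,m)$, and Proposition~\ref{prop:Ym} applies. The converse follows by using $\varphi^{-1}$.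

(b) Since $X$ is pseudocompact, $c=\sup_y\|\mu_y\|<\infty$ by Lemma~\ref{lem:norms}(b). The set $Y_k=\{y:|\operatorname{supp}\mu_y|\le k\}$ is closed by Lemma~\ref{lem:supp}(b), and for $m\ge\max\{k,c\}$ it is contained in the countably compact set $Y(X,m)$. So $Y_k$ is countably compact. If all supports have size at most $k$, then $Y=Y_k$. If $D\subset Y$ is closed and discrete, then $D\cap Y_k$ is a closed discrete subset of $Y_k$, hence finite.
\end{proof}

\begin{remark}
The bound on the size of the supports enters only at the start of Step~4, and the example shows what happens without it. Let $y_n=(n,\omega_1)$, and let $g=1$ on $Y_0$ and $g(*)=0$. By \eqref{eq:phiinv}, $\nu_x(g)=0$ for $x\in V$ and $\nu_x(g)=1$ for $x\in X_0$. By \eqref{eq:phi}, the sum \eqref{eq:comp} for $g(y_n)=1$ then consists of two zeros and $|I_n|$ terms equal to $1/|I_n|$, so no term is large. In this example, for $k\ge 1$, the set $Y_k$ is the union of $X_0\cup\{*\}$ and the finitely many columns $\{n\}\times\Gamma$ with $|I_n|+2\le k$.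
\end{remark}

\section{$\kappa$-bounded spaces}\label{sec:kappa}

When $X$ is $\kappa$-bounded, the supports of $\kappa$ many points of $Y$ lie in one compact set $H$. The measures $\mu_y$ then have weak* limits on $H$, and the identity \eqref{eq:comp} passes to the limit however large the supports are. We use two standard facts about a compact Hausdorff space $H$. By the Riesz representation theorem, the dual of $C(H)$ is the space $M(H)$ of finite regular signed Borel measures with the total variation norm; regularity means that $|\mu|(B)=\sup\{|\mu|(P):P\subset B\text{ compact}\}$ for Borel sets $B$. By the Banach--Alaoglu theorem, closed balls of $M(H)$ are weak* compact.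

\begin{lemma}\label{lem:compactimage}
Let $P\subset X$ be compact with $|\operatorname{supp}\nu_x|=k$ for all $x\in P$. Then $T=\bigcup_{x\in P}\operatorname{supp}\nu_x$ is a compact subset of $Y$.
\end{lemma}

\begin{proof}
Let $\mathcal O$ be a cover of $T$ by open subsets of $Y$. For $x\in P$ let $O_x$ be a union of finitely many members of $\mathcal O$ with $\operatorname{supp}\nu_x\subset O_x$. By Lemma~\ref{lem:supp}(c), with the roles interchanged, $x$ has an open neighborhood $U_x$ such that $\operatorname{supp}\nu_{x'}\subset O_x$ for $x'\in U_x\cap P$. Finitely many $U_x$ cover $P$, and the corresponding $O_x$ cover $T$.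
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
By symmetry it suffices to assume that $X$ is $\kappa$-bounded and to prove that $Y$ is. Since $\kappa\ge\omega$, the space $X$ is $\omega$-bounded, hence pseudocompact by \eqref{eq:chain}. By Lemma~\ref{lem:norms}(b), $c=\sup_y\|\mu_y\|$ and $C=\sup_x\|\nu_x\|$ are finite. Let $D\subset Y$ be nonempty with $|D|\le\kappa$, and let $p\in\operatorname{cl}_{\beta Y}D$. We show that $p\in Y$. Then $\operatorname{cl}_YD=Y\cap\operatorname{cl}_{\beta Y}D=\operatorname{cl}_{\beta Y}D$ is compact.

\emph{A measure representing $p$.} The set $\bigcup_{y\in D}\operatorname{supp}\mu_y$ has size at most $\kappa$, so its closure $H$ in $X$ is compact. Let $(y_\alpha)$ be a net in $D$ converging to $p$. The measures $\mu_{y_\alpha}$ belong to the ball of radius $c$ in $M(H)$, so after passing to a subnet they converge weak* to some $\mu\in M(H)$. For $g\in C(\beta Y)$ the function $x\mapsto\nu_x(g)$ is continuous on $H$, and \eqref{eq:comp} gives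
\begin{equation}\label{eq:limit}
g(p)=\lim_\alpha g(y_\alpha)=\lim_\alpha\int_H\nu_x(g)\,d\mu_{y_\alpha}(x)=\int_H\nu_x(g)\,d\mu(x).
\end{equation}

\emph{A compact subset of $Y$ carrying most of the mass.} To show $p\in Y$ we want a function $g$ with $g(p)=1$ that vanishes on all the sets $\operatorname{supp}\nu_x$. Lemma~\ref{lem:compactimage} controls their union only where the size is constant, so we cut $H$ into such pieces and discard a set of small measure. Let $B_k=\{x\in H:|\operatorname{supp}\nu_x|=k\}$ for $k\ge1$. By Lemma~\ref{lem:supp}(b) each $B_k$ is a difference of two closed sets, hence Borel, and the $B_k$ partition $H$ because $\nu_x\ne0$. Fix $\eta>0$ with $C\eta<1$. Since $\sum_k|\mu|(B_k)=|\mu|(H)<\infty$, there is $r$ with $\sum_{k>r}|\mu|(B_k)<\eta/2$. By regularity there are compact sets $P_k\subset B_k$ with $|\mu|(B_k\setminus P_k)<\eta/(2r)$ for $k\le r$. Then $P=\bigcup_{k\le r}P_k$ satisfies $|\mu|(H\setminus P)<\eta$, and $T=\bigcup_{x\in P}\operatorname{supp}\nu_x$ is a compact subset of $Y$ by Lemma~\ref{lem:compactimage} applied to each $P_k$.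

\emph{Conclusion.} Suppose $p\notin Y$. Then $p\notin T$, and $T$ is closed in $\beta Y$, so there is $g\in C(\beta Y)$ with $0\le g\le1$, $g(p)=1$ and $g=0$ on $T$. We have $\nu_x(g)=0$ for $x\in P$ and $|\nu_x(g)|\le C$ for all $x$. By \eqref{eq:limit}, $1\le C\,|\mu|(H\setminus P)\le C\eta<1$, a contradiction.
\end{proof}

\begin{remark}
In the example of Theorem~\ref{thm:main} the proof breaks at the compactness of $H$. For $D=\mathbb N\times\{\omega_1\}$ the union of the supports contains $I\times\{\omega_1\}$. We claim that $Q\subset\overline I$. If $q\in Q\setminus\overline I$, take $h\in C(K)$ with $h(q)=1$ and $h=0$ on $I$; then $|h(n)|=d_n(h)\to0$, and since $q$ is a cluster point of the sequence $1,2,\dots$, we get $h(q)=0$, a contradiction. So $I\times\{\omega_1\}$ accumulates in $L\times\Gamma$ at the deleted points $Q\times\{\omega_1\}$, and its closure in $X$ is not compact. Every infinite subset of this countable set has an infinite subset with compact closure, but the whole set does not have compact closure.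
\end{remark}

\begin{thebibliography}{9}

\bibitem{cwi}
\emph{CWI is the nationally funded Dutch institute for research in Mathematics and Computer Science},
\texttt{https://ir.cwi.nl/pub/13207/13207A.pdf}.

\end{thebibliography}
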